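\title{Ten unlinked perfect circles that cannot be taken apart}

\begin{abstract}
A link of pairwise disjoint, pairwise unlinked round circles in $\mathbb{R}^3$ can always be taken apart through round circles if the circles are allowed to shrink. We show that this fails if every circle has to keep its radius. The example consists of ten circles: we take the circumscribed circles of all triples of a five-point set and change their radii slightly, so that they become disjoint and unlinked. The touching configuration carries a positive equilibrium stress and is infinitesimally rigid, and this locks the perturbed link. Links in which all radii are equal never lock, while two different radii suffice for locking.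
\end{abstract}

\section{The question and the answer}\label{sec:intro}

A \emph{perfect circle} is a round circle in $\mathbb{R}^3$: the set of points at distance $r>0$ from a center $o$ in a plane through $o$. We say \emph{circle} for short, and we call the closed flat disk that it bounds its \emph{disk}. Two disjoint circles are \emph{unlinked} if they form the trivial two-component link. This paper is about \emph{pairwise unlinked links}: families $C_1,\dots,C_k$ of pairwise disjoint circles, any two of which are unlinked.

A circle is determined by its center, the direction of its plane (the line spanned by a normal vector, a point of $\mathbb{RP}^2$), and its radius. A \emph{motion} of $k$ circles is a continuous path in $(\mathbb{R}^3\times\mathbb{RP}^2)^k\times(0,\infty)^k$ along which the circles are pairwise disjoint at every moment. The motion \emph{takes the link apart} if it ends with the circles in pairwise disjoint closed balls, one circle per ball. This is the same as asking that the circles can be brought arbitrarily far from one another. Indeed, disjoint balls with centers $b_i$ stay disjoint when they are translated to $\lambda b_i$,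 $\lambda\ge1$; conversely, if any two circles are at distance greater than four times the largest radius, then the balls of radius $r_i$ about the centers $o_i$ are disjoint.

By a theorem of Freedman and Skora, every pairwise unlinked link can be taken apart by a motion in which the circles may shrink. In particular, a Brunnian link built from perfect circles (all proper sublinks, and in particular all two-component sublinks, are trivial) comes apart through perfect circles. So there is no topological obstruction, and what remains is a question about size. It is posed as an open problem by Aigner and Ziegler \cite{AZ}.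

\begin{quote}
\textbf{Question.} Can every pairwise unlinked link be taken apart by a motion in which each circle keeps its radius?
\end{quote}

We call a pairwise unlinked link \emph{locked} if no motion with constant radii takes it apart. The simplest cases suggest that locked links do not exist: two circles never lock (Lemma~\ref{lem:criterion}), and neither does any number of circles of equal radius. Nevertheless the answer is no.

\begin{theorem}\label{thm:main}
There is a locked link of ten circles. Nine of the radii can be chosen arbitrarily close to $\frac78$ and the tenth arbitrarily close to $1$. Moreover, there is $\varepsilon_1>0$ such that the link cannot be taken apart even by a motion in which the radii vary, as long as each radius stays within $\varepsilon_1$ of its limit value ($\frac78$ or $1$).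
\end{theorem}

\begin{theorem}\label{thm:radii}
\begin{enumerate}
\item[(a)] A pairwise unlinked link in which all radii are equal can be taken apart with fixed radii.
\item[(b)] There are locked links of ten circles in which nine circles have radius exactly $1$ and the tenth has radius $R>\frac87$, with $R$ arbitrarily close to $\frac87$.
\item[(c)] For every $k\ge10$ there are locked links with $k$ components.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:main} alone answers the question. The least number of components of a locked link is not determined here.

Section~\ref{sec:two} gives a criterion for two circles to be unlinked and proves Theorem~\ref{thm:radii}(a). Section~\ref{sec:coin} shows the locking mechanism in a planar model and lays out the construction, which occupies Sections~\ref{sec:config} to~\ref{sec:lock}. Section~\ref{sec:tworadii} proves the rest of Theorem~\ref{thm:radii}.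

\section{Two circles, and circles of equal radius}\label{sec:two}

We use two standard facts. By the isotopy extension theorem, a piecewise smooth motion does not change the link type. The linking number of two disjoint oriented circles is the signed number of intersections of one of them with the disk of the other, when these intersections are transverse and interior; it is an invariant of the link type and vanishes for the trivial link.

For a circle $C_i$ with center $o_i$, radius $r_i$ and plane $\Pi_i$ put
\[
H_i(y)=r_i^2-|y-o_i|^2 .
\]
On $\Pi_i$ this function is positive inside the circle, zero on it and negative outside. If $y\in\Pi_i$ lies inside $C_i$, then $H_i(y)$ is the product of the two lengths into which $y$ divides any chord through $y$ (the power of a point).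

\begin{lemma}\label{lem:criterion}
Let $C_i$, $C_j$ be two circles.
\begin{enumerate}
\item[(a)] If there is no $y\in\Pi_i\cap\Pi_j$ with $H_i(y)=H_j(y)\ge0$, then the circles are disjoint, and one of them can be translated arbitrarily far without meeting the other.
\item[(b)] If there is such a point $y$, then the circles meet or have linking number $\pm1$.
\end{enumerate}
Hence $C_i$ and $C_j$ are disjoint and unlinked if and only if there is no $y\in\Pi_i\cap\Pi_j$ with $H_i(y)=H_j(y)\ge0$, and a link of two circles is never locked.
\end{lemma}

\begin{proof}
(a) A common point would lie in both planes and have $H_i=H_j=0$, so the circles are disjoint. If the planes are parallel or equal, translate $C_j$ along their normal, away from $\Pi_i$. Otherwise let $L=\Pi_i\cap\Pi_j$, and let $I_i,I_j\subset L$ be the chords cut out by the two disks; a chord may be empty or a single point. The circles can meet only in a common endpoint of the chords, and at the start there is none. The chords do not interleave: if $I_i=[a,b]$ and $I_j=[c,d]$ with $a<c<b<d$, then $H_i(c)>0=H_j(c)$ and $H_i(b)=0<H_j(b)$, so $H_i=H_j>0$ at some point between $c$ and $b$.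 Two cases remain. If $I_i\cap I_j=\emptyset$, translate $C_j$ along $L$, away from $I_i$; the chords stay disjoint. If one chord, say $I_j$, lies in the interior of the other, translate $C_j$ inside $\Pi_j$ perpendicularly to $L$, with its center moving away from $L$; the chord $I_j$ shrinks inside itself and then disappears.

(b) Let $H=H_i(y)=H_j(y)$. If $H=0$, then $y$ is a common point. Let $H>0$ and suppose that the circles are disjoint. On a line through $y$ in $\Pi_i\cap\Pi_j$, with coordinate $0$ at $y$, the chords are $[-s_i,H/s_i]$ and $[-s_j,H/s_j]$ with $s_i,s_j>0$, and $s_i\ne s_j$ by disjointness. If $s_i<s_j$, then $-s_j<-s_i<H/s_j<H/s_i$, and symmetrically in the other case; so the chords interleave. This excludes $\Pi_i=\Pi_j$, because disjoint coplanar circles that both enclose $y$ are nested, and then one chord contains the other. So $\Pi_i\ne\Pi_j$, and $C_j\cap\Pi_i$ consists of the two endpoints $-s_j$ and $H/s_j$. Exactly one of them lies in the disk of $C_i$, in its interior, and $C_j$ crosses $\Pi_i$ transversally there because the line is a secant of $C_j$. The linking number is $\pm1$.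
\end{proof}

The criterion has a monotonicity that governs the whole subject. Keep centers and planes, and replace every $r_i^2$ by $r_i^2-s$ with the same $s\ge0$. Then $H_i$ becomes $H_i-s$, and $H_i-s=H_j-s\ge0$ implies $H_i=H_j\ge0$. So lowering all squared radii by the same amount never creates an intersection. When all radii are equal, a rescaling undoes this shrinking.

\begin{proof}[Proof of Theorem~\ref{thm:radii}(a)]
Let $r$ be the common radius. By Lemma~\ref{lem:criterion}(b), no pair has a point $y\in\Pi_i\cap\Pi_j$ with $H_i(y)=H_j(y)\ge0$. For $\lambda\ge1$ take $s=r^2-r^2/\lambda^2$ above: the circles of radius $r/\lambda$ with the given centers and planes are pairwise disjoint. Their images under $x\mapsto\lambda x$ are pairwise disjoint circles of radius $r$ with centers $\lambda o_i$ and the given plane directions. The centers are distinct, since $o_i=o_j$ would be a point of both planes with $H_i=H_j=r^2$. So for large $\lambda$ the balls of radius $r$ about the points $\lambda o_i$ are disjoint.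
\end{proof}

With unequal radii the ratios $(r_i^2-s)/(r_j^2-s)$ change with $s$, and no rescaling restores them. This is the room in which a counterexample can live.

\section{A coin among three pins}\label{sec:coin}

Throughout the paper $e=(0,0,1)$ and
\[
a_k=\bigl(\cos\tfrac{2\pi k}{3},\,\sin\tfrac{2\pi k}{3},\,0\bigr),\qquad a_k^\perp=e\times a_k\qquad(k\in\mathbb{Z}/3).
\]
We have $a_0+a_1+a_2=0$, $a_k\cdot a_l=-\frac12$ for $k\ne l$, and $a_{k\pm1}\cdot a_k^\perp=\pm\frac{\sqrt3}{2}$.

\begin{example}\label{ex:coin}
Fix three pins at $a_0,a_1,a_2$ in the plane $z=0$. A coin of radius $\rho$ with center $x$ slides in the plane and has to avoid the pins, so the three \emph{gaps} $\gamma_k(x,\rho)=|x-a_k|-\rho$ have to stay positive. At $(x,\rho)=(0,1)$ the coin touches all three pins, and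
\[
d\gamma_k(v,\dot\rho)=-a_k\cdot v-\dot\rho,\qquad d\gamma_0+d\gamma_1+d\gamma_2=-3\dot\rho .
\]
For fixed radius, a combination of the $d\gamma_k$ with positive weights vanishes. So if a velocity $v$ closes no gap to first order, that is, $d\gamma_k(v,0)\ge0$ for all $k$, then all $d\gamma_k(v,0)$ vanish, and this forces $v=0$. Every nonzero velocity therefore closes some gap, and this produces a barrier around the touching position. Explicitly, every $x$ makes an angle of at most $60^\circ$ with some $a_k$, so $\min_k|x-a_k|^2\le1-|x|+|x|^2$, which is $\frac34$ on the circle $|x|=\frac12$. A coin of radius $\rho\in[\frac{\sqrt3}{2},1)$ centered at $0$ touches no pin, and its center can never reach $|x|=\frac12$. The coin is locked, for a reason of size only: a coin with $\rho<\frac{\sqrt3}{2}$ escapes along $x=-ta_0$, since $|x-a_1|^2=|x-a_2|^2=1-t+t^2\ge\frac34$.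
\end{example}

The proof of Theorem~\ref{thm:main} has the same four parts.
\begin{enumerate}
\item A \emph{touching configuration} $q_0$, with a gap function for each contact.
\item A small \emph{change of radii} that makes all gaps positive.
\item An \emph{equilibrium stress}: positive weights $\omega_c$ with $\sum_c\omega_c\,d\gamma_c=0$ for fixed radii.
\item \emph{Infinitesimal rigidity}: only the motions of the whole configuration as a rigid body keep all gaps stationary.
\end{enumerate}
In space there are two new difficulties. First, there are no fixed pins: the circles have to hold one another. A circle of fixed radius has five degrees of freedom, so ten circles have $50-6=44$ up to isometry, and at least $45$ contacts are needed. (Given $m\le n$ linear functionals on $\mathbb{R}^n$, some nonzero vector makes all of them nonnegative: a common zero, or else $m=n$, the functionals are independent, and they can all be made equal to $1$.) Second, two touching circles can be pulled apart to either side, and the sides have to be chosen so that no pair becomes linked, while the stress has to be positive for exactly these sides.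

Many contacts arise when many circles pass through a few common points. Take the circumscribed circles of all triples of an $n$-point set. The points have $3n-6$ degrees of freedom up to isometry, and the circles prescribe $\binom n3$ radii. For $n=4$ this is $4$ conditions on $6$ parameters; for $n=5$ it is $10$ conditions on $9$ parameters. The one condition in excess is the source of the stress (Remark~\ref{rem:circumradius}).

\section{Five points and ten circles}\label{sec:config}

The five \emph{nodes} are
\[
a_0,\quad a_1,\quad a_2,\quad N=\tfrac{\sqrt3}{2}e,\quad S=-\tfrac{\sqrt3}{2}e ,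
\]
the vertices of a triangular bipyramid. The height is chosen so that $|N-S|=\sqrt3=|a_k-a_l|$. Then all triangles on the nodes other than $a_0a_1a_2$ are congruent, with base $\sqrt3$ and legs $\frac{\sqrt7}{2}$, so nine of the ten circumradii agree. No four nodes are coplanar: four nodes consist either of $a_0,a_1,a_2$ and one of $N,S$, which lies off the plane $z=0$, or of $N,S$ and two of the $a_k$, and the vertical plane through $N,S,a_k$ contains no other $a_l$.

\begin{table}[ht]
\centering
\begin{tabular}{c|c|c|c}
circle & nodes & center & radius\\ \hline
$E$ & $a_0,a_1,a_2$ & $0$ & $1$\\[3pt]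
$M_k$ & $N,S,a_k$ & $\frac18a_k$ & $\frac78$\\[3pt]
$U_k$ & $N$ and $a_l$ $(l\ne k)$ & $-\frac7{16}a_k+\frac{\sqrt3}{16}e$ & $\frac78$\\[3pt]
$L_k$ & $S$ and $a_l$ $(l\ne k)$ & $-\frac7{16}a_k-\frac{\sqrt3}{16}e$ & $\frac78$
\end{tabular}
\caption{The ten circles: one equator, three meridians, three upper and three lower circles.}\label{tab:circles}
\end{table}

Table~\ref{tab:circles} lists the ten circumscribed circles. For $M_k$ we have $|a_k-\frac18a_k|=\frac78$ and $|N-\frac18a_k|^2=\frac34+\frac1{64}=\frac{49}{64}$, and the same for $S$. For $U_k$ the stated center is $o=\frac78(-\frac12a_k)+\frac18N$, and $-\frac12a_k$ is the midpoint of the two nodes $a_l$, so $o$ lies in the plane of the three nodes. Further,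
\[
|N-o|^2=\tfrac{49+147}{256}=\tfrac{49}{64},\qquad |a_l-o|^2=1-\tfrac7{16}+\tfrac{49}{256}+\tfrac3{256}=\tfrac{49}{64}\quad(l\ne k).
\]
The circle $L_k$ is the mirror image of $U_k$ in the plane $z=0$.

Let $Q=(\mathbb{R}^3\times\mathbb{RP}^2)^{10}$ be the $50$-dimensional space of centers and plane directions, let $q_0\in Q$ be this configuration and $r=(r_i)$ its vector of radii. It is invariant under the symmetry group $G$ of the nodes, the group of order $12$ generated by the rotation by $2\pi/3$ about the $z$-axis and the reflections $y\mapsto-y$ and $z\mapsto-z$. Six circles pass through each node: $E,M_0,U_1,U_2,L_1,L_2$ through $a_0$, and the $M_k$ and $U_k$ through $N$.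

For a circle $i$ and a node $p\in C_i$, let $t_{i,p}$ be a tangent vector of $C_i$ at $p$ and $\kappa_{i,p}=(o_i-p)/r_i^2$ the curvature vector. Table~\ref{tab:local} lists these up to symmetry. The vectors $p-o_i$ and $\kappa_{i,p}$ follow from Table~\ref{tab:circles}; for $U_2$ note that $o_{U_2}=\frac1{32}(7,7\sqrt3,2\sqrt3)$. Each $t_{i,p}$ is parallel to $\Pi_i$ and orthogonal to $p-o_i$. For $U_2$ at $a_0$, the plane is $\sqrt3x+3y+2z=\sqrt3$, and $(-\sqrt3,-7,12)$ has product $-3-21+24=0$ with its normal and product $(-25+49-24)\sqrt3=0$ with $(25,-7\sqrt3,-2\sqrt3)$. For $U_k$ at $N$, the vector $a_k^\perp$ is parallel to the side of the triangle opposite to $N$.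

\begin{table}[ht]
\centering
\begin{tabular}{c|c|c|c|c}
$p$ & $i$ & $p-o_i$ & $t_{i,p}$ & $\kappa_{i,p}$\\ \hline
$a_0$ & $E$ & $(1,0,0)$ & $(0,1,0)$ & $(-1,0,0)$\\[3pt]
$a_0$ & $M_0$ & $(\frac78,0,0)$ & $(0,0,1)$ & $(-\frac87,0,0)$\\[3pt]
$a_0$ & $U_2$ & $\frac1{32}(25,-7\sqrt3,-2\sqrt3)$ & $(-\sqrt3,-7,12)$ & $\frac2{49}(-25,7\sqrt3,2\sqrt3)$\\[3pt]
$N$ & $M_k$ & $-\frac18a_k+\frac{\sqrt3}2e$ & $4\sqrt3\,a_k+e$ & $\frac8{49}(a_k-4\sqrt3\,e)$\\[3pt]
$N$ & $U_k$ & $\frac7{16}(a_k+\sqrt3\,e)$ & $a_k^\perp$ & $-\frac47(a_k+\sqrt3\,e)$
\end{tabular}
\caption{Local data. The rows for $U_1$, $L_2$, $L_1$ at $a_0$ arise from the row for $U_2$ by changing the sign of the $y$-coordinate, of the $z$-coordinate, or of both.}\label{tab:local}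
\end{table}

Two different triples share one or two nodes. Their planes are different, because no four nodes are coplanar, and so they meet in a line $L$ through the shared nodes. On $L$ the function $\Delta=H_i-H_j$ is affine, since the quadratic terms cancel, and it vanishes at the shared nodes. For a node $p\in C_i$ and a unit vector $d$,
\begin{equation}\label{eq:Hline}
H_i(p+sd)=-2s\,d\cdot(p-o_i)-s^2 ,
\end{equation}
so the slope of $\Delta$ along a unit direction $d$ of $L$ is $\Delta'=2d\cdot(o_i-o_j)$.

\begin{lemma}\label{lem:pattern}
\begin{enumerate}
\item[(a)] There are $15$ \emph{one-node pairs}: $(E,M_k)$, $(U_k,M_k)$, $(L_k,M_k)$, and $(U_k,L_l)$ with $k\ne l$. For these $|\Delta'|\ge\frac14$, and the circles meet only in the shared node.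
\item[(b)] For the other $30$ pairs, the \emph{two-node pairs}, $\Delta\equiv0$ on $L$, the circles meet exactly in the two shared nodes, and they lie on a common sphere.
\item[(c)] At a shared node the tangents of two circles are linearly independent.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Two triples share exactly one node when their two-element complements are disjoint, which happens for $\frac12\binom52\binom32=15$ pairs; the list has $3+3+3+6$ of them. Up to $G$ there are three cases.
\begin{itemize}
\item $(E,M_0)$ at $a_0$: $d=(1,0,0)$ and $o_{M_0}-o_E=(\frac18,0,0)$, so $|\Delta'|=\frac14$.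
\item $(U_0,M_0)$ at $N$: the line $L$ passes through $N$ and $-\frac12a_0$, so $d=(\frac12,0,\frac{\sqrt3}2)$. With $o_{M_0}-o_{U_0}=\frac1{16}(9,0,-\sqrt3)$ we get $|\Delta'|=\frac38$.
\item $(U_2,L_1)$ at $a_0$: the normals are $(\sqrt3,3,2)$ and $(\sqrt3,-3,-2)$, so $d=(0,2,-3)/\sqrt{13}$. With $o_{U_2}-o_{L_1}=\frac{\sqrt3}{16}(0,7,2)$ we get $|\Delta'|=\sqrt{3/13}>\frac14$.
\end{itemize}
A common point of the circles is a zero of $\Delta$ on $L$, and the shared node is the only one.

(b) An affine function with two zeros vanishes. Each circle meets $L$ exactly in the two shared nodes. The sphere through the four nodes of the pair meets each of the two planes in a circle through three nodes, which is the circle in question.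

(c) A common tangent line lies in both planes, so it is $L$. For a two-node pair $L$ is a secant. For a one-node pair, tangency gives $d\cdot(p-o_i)=d\cdot(p-o_j)=0$ and hence $\Delta'=0$, contrary to (a).
\end{proof}

\section{Separating the circles without linking them}\label{sec:links}

The monotonicity of Section~\ref{sec:two} suggests lowering all squared radii by the same $\tau$. This leaves $\Delta$ unchanged. It separates the one-node pairs, because at the only zero of $\Delta$ the new functions have the value $-\tau<0$. It does not separate the two-node pairs: their chords on $L$ still coincide. So we break the ties by lowering the squared radii by slightly different amounts, after which one chord lies inside the other.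

Assign distinct integers $m_i$ to the circles: the values $1,\dots,6$ to the $U_k$ and $L_k$, the values $7,8,9$ to the $M_k$, and $10$ to $E$. Put $\eta=\frac1{100}$. For $0<\tau<\frac12$ let $\mathcal{L}_\tau$ have the centers and planes of $q_0$ and the radii
\[
\rho_i(\tau)=\sqrt{r_i^2-\tau_i},\qquad\tau_i=\tau(1-\eta m_i).
\]
The next lemma uses only that the $m_i$ are distinct and lie between $1$ and $10$. The order, in which $E$ and the $M_k$ shrink less than the $U_k$ and $L_k$, is dictated by the stress; see the comment after \eqref{eq:work}.

\begin{lemma}\label{lem:unlinked}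
For $0<\tau<\frac12$ the circles of $\mathcal{L}_\tau$ are pairwise disjoint and pairwise unlinked.
\end{lemma}

\begin{proof}
We apply Lemma~\ref{lem:criterion}(a) with the functions $H_i-\tau_i$. For a pair $i,j$ their difference on $L$ is $\Delta+\tau\eta(m_i-m_j)$. For a two-node pair this is a nonzero constant. For a one-node pair with node $p$ it vanishes only at a point $y_0=p+sd$ with $|s|=\tau\eta|m_i-m_j|/|\Delta'|\le36\eta\tau$. By \eqref{eq:Hline} and $r_i\le1$ we have $H_i(y_0)\le2|s|\le72\eta\tau$, and $\tau_i\ge\tau(1-10\eta)$. So $H_i(y_0)-\tau_i\le\tau(82\eta-1)<0$.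
\end{proof}

\section{Contacts and gaps}\label{sec:gaps}

The distance between two circles is not differentiable at a configuration where they touch. It has to be replaced by a signed quantity, measured along the common normal of the two tangents.

\subsection*{Velocities}
A tangent vector $v\in T_{q_0}Q$ is a family $(V_i,\Omega_i)$: the center $o_i$ moves with velocity $V_i$, and the unit normal $n_i$ of $\Pi_i$ with velocity $\Omega_i\times n_i$, so $\Omega_i$ matters only modulo $n_i$. A \emph{variation} is a pair $w=(v,\dot\rho)$, where $\dot\rho\in\mathbb{R}^{10}$ is the velocity of the radii. Carrying circle $i$ along by a rotation with angular velocity $\Omega_i$, we see that its point $p$ moves with velocity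
\[
v_i(p)=V_i+\Omega_i\times(p-o_i)+\dot\rho_i\,\frac{p-o_i}{r_i}.
\]
This vector is well defined modulo $t_{i,p}$: another parametrization of the moving circle, or another representative of $\Omega_i$, changes it by a multiple of $t_{i,p}$. An \emph{infinitesimal isometry} is a vector field $x\mapsto b+\Omega\times x$ on $\mathbb{R}^3$; these fields form a space of dimension $6$. Such a field induces the tangent vector $V_i=b+\Omega\times o_i$, $\Omega_i=\Omega$, for which $v_i(p)=b+\Omega\times p$ does not depend on $i$.

\subsection*{Gaps}
A \emph{contact} $c=(i,j;p;\nu)$ consists of two circles $i,j$, a shared node $p$, and a vector $\nu\ne0$ orthogonal to $t_{i,p}$ and $t_{j,p}$. We identify $(i,j;p;\nu)$ with $(j,i;p;-\nu)$. For $(q,\rho)$ near $(q_0,r)$ let $x_i(\,\cdot\,;q,\rho)$ be a parametrization of circle $i$ by angle that depends smoothly on $(q,\rho)$, and let $s_0,s_0'$ be the parameters of $p$ on $C_i,C_j$ at $(q_0,r)$. Let $\pi$ be the orthogonal projection onto $\nu^\perp$, which is the span of $t_{i,p}$ and $t_{j,p}$ by Lemma~\ref{lem:pattern}(c). The derivative of $(s,s')\mapsto\pi(x_i(s)-x_j(s'))$ at $(s_0,s_0')$ is invertible.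 By the implicit function theorem, for $(q,\rho)$ near $(q_0,r)$ the equation $\pi(x_i(s)-x_j(s'))=0$ has a unique solution in a fixed neighborhood of $(s_0,s_0')$, and it depends smoothly on $(q,\rho)$. The \emph{gap} is
\[
\gamma_c(q,\rho)=\nu\cdot\bigl(x_i(s)-x_j(s')\bigr)
\]
at this solution. Seen from the direction $\nu$, the two arcs cross once near $p$, and $\gamma_c/|\nu|$ is the height of arc $i$ above arc $j$ at the crossing. There are $5\binom62=75$ choices of a node and a pair of circles through it.

\begin{lemma}\label{lem:gap}
Fix one contact for each of the $75$ choices. There is a neighborhood $\mathcal{N}$ of $(q_0,r)$ on which all gaps are defined and smooth, and on which the ten circles are pairwise disjoint if and only if all $75$ gaps are nonzero. All gaps vanish at $(q_0,r)$, and there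
\begin{equation}\label{eq:dgap}
d\gamma_c(w)=\nu\cdot\bigl(v_i(p)-v_j(p)\bigr).
\end{equation}
In particular $d\gamma_c(w)$ does not change when an infinitesimal isometry is added to $w$.
\end{lemma}

\begin{proof}
If $\gamma_c=0$, then $x_i(s)-x_j(s')$ is both parallel and orthogonal to $\nu$, so the circles meet. Suppose that the converse fails in every neighborhood. Then there are $(q_n,\rho_n)\to(q_0,r)$ with nonzero gaps at which a fixed pair $i,j$ meets, in points $x_i(s_n)=x_j(s_n')$. Along a subsequence the parameters converge, and the limit is a common point of $C_i$ and $C_j$ at $(q_0,r)$, hence a shared node $p$ by Lemma~\ref{lem:pattern}. For large $n$ the pair $(s_n,s_n')$ is then the unique solution above, and the gap at $p$ is zero, a contradiction. For \eqref{eq:dgap}, differentiate the definition: the variations of $s$ and $s'$ contribute multiples of $t_{i,p}$ and $t_{j,p}$, which are orthogonal to $\nu$.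
\end{proof}

\begin{example}\label{ex:sign}
Take $c=(E,M_0;a_0;(1,0,0))$ and change only the radii. On the $x$-axis the chords are $[-\rho_E,\rho_E]$ and $[\frac18-\rho_{M_0},\frac18+\rho_{M_0}]$, close to $[-1,1]$ and $[-\frac34,1]$, and $\gamma_c=\rho_E-\frac18-\rho_{M_0}$. If $\gamma_c>0$, the chords are nested and the circles are unlinked; if $\gamma_c<0$, the chords interleave and the circles are linked.
\end{example}

\subsection*{The choice of normals}
The \emph{stressed contacts} are the images $(gi,gj;gp;g\nu)$, $g\in G$, of the six contacts in Table~\ref{tab:contacts}. Each receives the weight $\omega_c>0$ of its row; the weights are explained in Section~\ref{sec:stress}.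

\begin{table}[ht]
\centering
\begin{tabular}{c|c|c|c|c|c|c}
type & $(i,j;p)$ & $\nu$ & $\omega$ & $\kappa_{i,p}\cdot\nu$ & $\kappa_{j,p}\cdot\nu$ & orbit\\ \hline
1 & $(E,M_0;a_0)$ & $(1,0,0)$ & $\frac{25}2$ & $-1$ & $-\frac87$ & 3\\[3pt]
2 & $(E,U_2;a_0)$ & $(\sqrt3,0,\frac14)$ & $\sqrt3$ & $-\sqrt3$ & $-\sqrt3$ & 12\\[3pt]
3 & $(M_0,U_2;a_0)$ & $(\frac74,-\frac{\sqrt3}4,0)$ & $\frac{13}7$ & $-2$ & $-2$ & 12\\[3pt]
4 & $(U_2,L_1;a_0)$ & $(0,3,\frac74)$ & $\frac{3\sqrt3}7$ & $\sqrt3$ & $-\sqrt3$ & 6\\[3pt]
5 & $(U_0,M_0;N)$ & $(-\frac14,0,\sqrt3)$ & $\frac23$ & $-\frac{11}7$ & $-2$ & 6\\[3pt]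
6 & $(M_1,U_0;N)$ & $(\frac12,0,\sqrt3)$ & $\frac56$ & $-2$ & $-2$ & 12
\end{tabular}
\caption{The $51$ stressed contacts up to symmetry. Types 1, 4, 5 are the one-node pairs.}\label{tab:contacts}
\end{table}

The entries follow from Table~\ref{tab:local}. Orthogonality to the tangents $(0,1,0)$ and $(0,0,1)$, and the products with $\kappa_{E,a_0}$ and $\kappa_{M_0,a_0}$, can be read off from single coordinates. The remaining computations are these.
\begin{itemize}
\item Type 2: $\nu\cdot t_{U_2}=-3+3=0$, and $\kappa_{U_2}\cdot\nu=\frac2{49}(-25+\frac12)\sqrt3=-\sqrt3$.
\item Type 3: $\nu\cdot t_{U_2}=(-\frac74+\frac74)\sqrt3=0$, and $\kappa_{U_2}\cdot\nu=\frac2{49}(-\frac{175}4-\frac{21}4)=-2$.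
\item Type 4: $\nu\cdot t_{U_2}=-21+21=0$, and $\kappa_{U_2}\cdot\nu=\frac2{49}(21+\frac72)\sqrt3=\sqrt3$. The map $(x,y,z)\mapsto(x,-y,-z)$ sends $U_2$ to $L_1$ and $\nu$ to $-\nu$, which gives $\nu\cdot t_{L_1}=0$ and $\kappa_{L_1}\cdot\nu=-\sqrt3$.
\item Type 5: $\nu\cdot t_{M_0}=-\sqrt3+\sqrt3=0$, $\kappa_{U_0}\cdot\nu=-\frac47(-\frac14+3)=-\frac{11}7$, and $\kappa_{M_0}\cdot\nu=\frac8{49}(-\frac14-12)=-2$.
\item Type 6: $\nu\cdot a_1=-\frac14$, so $\nu\cdot t_{M_1}=-\sqrt3+\sqrt3=0$ and $\kappa_{M_1}\cdot\nu=\frac8{49}(-\frac14-12)=-2$; also $\kappa_{U_0}\cdot\nu=-\frac47(\frac12+3)=-2$.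
\end{itemize}
We must also check that no pair receives two different normals at the same node, that is, every $g\in G$ fixing the node and the unordered pair fixes the contact. The stabilizer of $a_0$ is generated by $y\mapsto-y$ and $z\mapsto-z$, and it permutes $U_2,U_1,L_2,L_1$ simply transitively. In type 1 this whole group of order $4$ fixes the pair, and it fixes $\nu=(1,0,0)$. In types 2 and 3 the stabilizer is trivial. In type 4 it is generated by the map just used, which exchanges the circles and reverses $\nu$, in agreement with the identification $(i,j;p;\nu)=(j,i;p;-\nu)$. The stabilizer of $N$ permutes the indices $0,1,2$ as the full symmetric group. In type 5 the pair is fixed by $y\mapsto-y$, which fixes $\nu$; in type 6 the stabilizer is trivial. This also gives the orbit sizes, with sum $51$.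

The other $24$ choices belong to the two-node pairs $(U_k,U_l)$, $(L_k,L_l)$, $(M_k,M_l)$ and $(U_k,L_k)$. They are needed only in Section~\ref{sec:tworadii}. For such a pair let $O$ be the center of the common sphere, write the circle with the larger $m$ first, and take $\nu=p-O$ at both nodes. This vector is orthogonal to both tangents. Differentiating $|x-O|^2=\mathrm{const}$ twice along a circle at unit speed gives $\kappa_{i,p}\cdot\nu=\kappa_{j,p}\cdot\nu=-1$. From now on these $75$ contacts are fixed, and $\mathcal{N}$ is as in Lemma~\ref{lem:gap}.

\begin{lemma}\label{lem:open}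
Let $w_1=(0,\rho'(0))$ be the variation that keeps centers and planes and changes the radii as in $\mathcal{L}_\tau$ at $\tau=0$. Then $d\gamma_c(w_1)>0$ for all $75$ contacts. Hence all gaps $\gamma_c(q_0,\rho(\tau))$ are positive for small $\tau>0$.
\end{lemma}

\begin{proof}
We have $\rho_i'(0)=-(1-\eta m_i)/(2r_i)$, so $v_i(p)=\frac12(1-\eta m_i)\kappa_{i,p}$, and \eqref{eq:dgap} gives
\[
2\,d\gamma_c(w_1)=(1-\eta m_i)\,\kappa_{i,p}\cdot\nu-(1-\eta m_j)\,\kappa_{j,p}\cdot\nu .
\]
The products $\kappa\cdot\nu$ are constant on $G$-orbits of stressed contacts. For type 1 the right side is at least $-0.9+\frac87\cdot0.91>0$. For type 4 it is $\sqrt3\,(2-\eta(m_i+m_j))>0$. For type 5 it is at least $-\frac{11}7+2\cdot0.91>0$. For all contacts of two-node pairs, $\kappa_{i,p}\cdot\nu=\kappa_{j,p}\cdot\nu<0$, so the right side is $\eta(m_i-m_j)|\kappa_{i,p}\cdot\nu|$. Here $m_i>m_j$: in types 2, 3, 6 because the first circle is $E$ or a meridian and the second an upper or lower circle, and for the other $24$ contacts by construction.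
\end{proof}

\section{The equilibrium stress}\label{sec:stress}

Think of a weight $y_c$ on a contact $c=(i,j;p;\nu)$ as a force $y_c\nu$ acting on circle $i$ at $p$ and the opposite force on circle $j$. Let $F_{i,p}$ be the sum of the vectors $y_c\nu$ over all contacts of circle $i$ at $p$, written with $i$ first. Then $F_{i,p}\perp t_{i,p}$, the forces at each node cancel, $\sum_iF_{i,p}=0$, and by \eqref{eq:dgap}
\begin{equation}\label{eq:virtual}
\sum_cy_c\,d\gamma_c(w)=\sum_i\sum_{p\in C_i}F_{i,p}\cdot v_i(p).
\end{equation}
We want this to vanish whenever $\dot\rho=0$. The following lemma shows that each circle leaves only one free parameter.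

\begin{lemma}\label{lem:load}
Let $C$ be a circle with center $o$, and let $F_p$ be vectors at three points $p$ of $C$, each orthogonal to the tangent at $p$. Then $\sum_pF_p\cdot(V+\Omega\times(p-o))=0$ for all $V,\Omega$ if and only if $F_p=\alpha_p(p-o)$ with $\sum_p\alpha_p(p-o)=0$. The triples $(\alpha_p)$ with this property form a one-dimensional space.
\end{lemma}

\begin{proof}
The condition says that $\sum_pF_p=0$ and $\sum_p(p-o)\times F_p=0$. Write $F_p=\alpha_p(p-o)+\beta_pn$ with $n$ the unit normal of the plane. The first equation splits into $\sum\alpha_p(p-o)=0$ and $\sum\beta_p=0$. The second is $\bigl(\sum\beta_p(p-o)\bigr)\times n=0$, that is, $\sum\beta_p(p-o)=0$. Since the three points are not collinear, $\sum\beta_p=0$ and $\sum\beta_p(p-o)=0$ hold only for $\beta=0$. The three vectors $p-o$ span a plane, so their linear relations form a line.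
\end{proof}

From now on $F_{i,p}$ denotes the forces for the weights $\omega_c$ of Table~\ref{tab:contacts} on the stressed contacts (and $0$ on the others). By construction $F_{gi,gp}=gF_{i,p}$ for $g\in G$.

\begin{lemma}\label{lem:stress}
We have $F_{i,p}=\alpha_{i,p}(p-o_i)$ with
\[
\alpha_{E,a_k}=\tfrac{49}2,\qquad\alpha_{M_k,a_k}=\tfrac47,\qquad\alpha_{M_k,N}=\alpha_{M_k,S}=2,
\]
\[
\alpha_{U_k,a_l}=\alpha_{L_k,a_l}=-8,\qquad\alpha_{U_k,N}=\alpha_{L_k,S}=-\tfrac{16}7 ,
\]
and $\sum_pF_{i,p}=0$ for every circle $i$.
\end{lemma}

\begin{proof}
The $30$ pairs (circle, node) form five $G$-orbits, so five computations suffice. At $a_0$, the circle $E$ has a contact of type 1 with $M_0$ and contacts of type 2 with $U_1,U_2$ (normal $(\sqrt3,0,\frac14)$) and $L_1,L_2$ (normal $(\sqrt3,0,-\frac14)$). The circle $M_0$ has type 1 with $E$ and type 3 with the same four circles, with normals $(\frac74,\pm\frac{\sqrt3}4,0)$, each sign twice. The circle $U_2$ has types 2, 3, 4 with $E$, $M_0$, $L_1$. Hence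
\begin{align*}
F_{E,a_0}&=\tfrac{25}2(1,0,0)+\sqrt3\cdot4\,(\sqrt3,0,0)=(\tfrac{49}2,0,0),\\
F_{M_0,a_0}&=-\tfrac{25}2(1,0,0)+\tfrac{13}7\cdot4\,(\tfrac74,0,0)=(\tfrac12,0,0),\\
F_{U_2,a_0}&=-\sqrt3\,(\sqrt3,0,\tfrac14)-\tfrac{13}7(\tfrac74,-\tfrac{\sqrt3}4,0)+\tfrac{3\sqrt3}7(0,3,\tfrac74)=\tfrac14(-25,7\sqrt3,2\sqrt3).
\end{align*}
At $N$, the contact of type 6 between $M_k$ and $U_l$ $(k\ne l)$ has normal $\frac12a_l+\sqrt3\,e$. The circle $M_0$ has type 5 with $U_0$ and type 6 with $U_1,U_2$; the circle $U_0$ has type 5 with $M_0$ and type 6 with $M_1,M_2$. Hence
\begin{align*}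
F_{M_0,N}&=-\tfrac23(-\tfrac14,0,\sqrt3)+\tfrac56\bigl(\tfrac12(a_1+a_2)+2\sqrt3\,e\bigr)=(-\tfrac14,0,\sqrt3),\\
F_{U_0,N}&=\tfrac23(-\tfrac14,0,\sqrt3)-\tfrac56\cdot2\,(\tfrac12,0,\sqrt3)=(-1,0,-\sqrt3).
\end{align*}
Comparison with the column $p-o_i$ of Table~\ref{tab:local} gives the coefficients. The sums are $\frac{49}2\sum_ka_k=0$ for $E$; $(\frac12,0,0)+(-\frac14,0,\sqrt3)+(-\frac14,0,-\sqrt3)=0$ for $M_0$; and
\[
-(1,0,\sqrt3)-8(a_1+a_2-2o_{U_0})=-(1,0,\sqrt3)-8\bigl(-\tfrac18,0,-\tfrac{\sqrt3}8\bigr)=0
\]
for $U_0$.
\end{proof}

By Lemmas~\ref{lem:load} and~\ref{lem:stress}, the terms with $V_i$ and $\Omega_i$ drop out of \eqref{eq:virtual}, and $\dot\rho_i$ appears with the coefficient $r_i\sum_p\alpha_{i,p}$. This is $3\cdot\frac{49}2$ for $E$, $\frac78\cdot\frac{32}7$ for $M_k$, and $-\frac78\cdot\frac{128}7$ for $U_k,L_k$. So for every variation $w=(v,\dot\rho)$, summing over the stressed contacts,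
\begin{equation}\label{eq:work}
\sum_c\omega_c\,d\gamma_c(w)=\frac{147}2\,\dot\rho_E+4\sum_k\dot\rho_{M_k}-16\sum_k\bigl(\dot\rho_{U_k}+\dot\rho_{L_k}\bigr).
\end{equation}
This is the analogue of the identity $\sum d\gamma_k=-3\dot\rho$ for the coin. The equator and the meridians are pushed outward at their nodes and the upper and lower circles inward, and this explains the order of the $m_i$: in the contacts of types 2, 3, 6, which carry positive weight, the first circle has to pass outside the second.

\begin{remark}\label{rem:circumradius}
Let the nodes move with velocities $\xi_p$, and let $R_i$ be the circumradius of triple $i$. Differentiating $|p-o_i|^2=R_i^2$ gives $(p-o_i)\cdot(\xi_p-\dot o_i)=r_i\dot R_i$. Multiplying by $\alpha_{i,p}$ and summing over $p$, we get $\sum_pF_{i,p}\cdot\xi_p=\bigl(r_i\sum_p\alpha_{i,p}\bigr)\dot R_i$. The ten differentials $dR_i$ on $\mathbb{R}^{15}$ vanish on the six-dimensional space of infinitesimal isometries, so they satisfy at least one linear relation. Summing over $i$ and using $\sum_iF_{i,p}=0$ shows that the right side of \eqref{eq:work}, with $\dot R_i$ in place of $\dot\rho_i$, is such a relation.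 What the count does not give, and Table~\ref{tab:contacts} does, is a splitting of the forces at each node into contact forces with positive weights.
\end{remark}

\section{Infinitesimal rigidity}\label{sec:rigid}

The stress turns the inequalities $d\gamma_c\ge0$ into equations. We have to show that these $51$ equations on a $50$-dimensional space have only the six obvious dimensions of solutions. The way to avoid a large linear system is to show that the six circles through a node still pass through a common point to first order. This reduces the problem to the velocities of five points, for which we need the following lemma. In the language of Remark~\ref{rem:circumradius}, it says that the ten circumradii determine the five nodes to first order.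

\begin{lemma}\label{lem:nodes}
The kernel of the linear map
\[
\Phi:\mathbb{R}^{15}\to\mathbb{R}^{10},\qquad(\xi_p)_p\mapsto\Bigl(\sum_{p\in C_i}F_{i,p}\cdot\xi_p\Bigr)_i
\]
consists of the restrictions of infinitesimal isometries to the nodes.
\end{lemma}

\begin{proof}
For $\xi_p=b+\Omega\times p=(b+\Omega\times o_i)+\Omega\times(p-o_i)$ the $i$-th component vanishes by Lemmas~\ref{lem:load} and~\ref{lem:stress}. So such restrictions lie in the kernel, and we may subtract them from a given element $(\xi_p)$ of the kernel. Subtract a translation so that $\xi_N+\xi_S=0$. A rotation about a horizontal axis through $0$ keeps this relation and changes $\xi_N-\xi_S$ by $\sqrt3\,\Omega\times e$, an arbitrary horizontal vector. So we may assume $\xi_N=he=-\xi_S$ with $h\in\mathbb{R}$.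

The forces on $M_k$ are $\frac12a_k$ at $a_k$ and $-\frac14a_k\pm\sqrt3\,e$ at $N$ and $S$, so $M_k$ gives $\frac12a_k\cdot\xi_{a_k}+2\sqrt3\,h=0$. The circle $E$ gives $\sum_ka_k\cdot\xi_{a_k}=0$. Summing the first three equations yields $h=0$, and then $a_k\cdot\xi_{a_k}=0$. Write $\xi_{a_k}=\sigma_ka_k^\perp+\zeta_ke$. For $U_2$ (upper signs) and $L_2$ (lower signs) we have $a_l-o=a_l+\frac7{16}a_2\mp\frac{\sqrt3}{16}e$, so
\[
(a_0-o)\cdot a_0^\perp=-\tfrac{7\sqrt3}{32},\qquad(a_1-o)\cdot a_1^\perp=\tfrac{7\sqrt3}{32},\qquad(a_l-o)\cdot e=\mp\tfrac{2\sqrt3}{32}.
\]
Since $\xi_N=\xi_S=0$ and the coefficients at $a_0$ and $a_1$ are equal, these two circles give $7(\sigma_1-\sigma_0)\mp2(\zeta_0+\zeta_1)=0$ for both signs. Hence $\sigma_0=\sigma_1$ and $\zeta_0+\zeta_1=0$. By the cyclic symmetry all $\sigma_k$ are equal and $\zeta_k+\zeta_l=0$ for $k\ne l$, which forces all $\zeta_k=0$. What remains is the rotation about the $z$-axis with angular velocity $\sigma_0e$.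
\end{proof}

\begin{proposition}\label{prop:rigid}
Let $v\in T_{q_0}Q$ satisfy $d\gamma_c(v,0)\ge0$ for all $51$ stressed contacts. Then $v$ is induced by an infinitesimal isometry.
\end{proposition}

\begin{proof}
By \eqref{eq:work} and $\omega_c>0$, all $d\gamma_c(v,0)$ vanish. This is the only place where the positivity of the weights is used. Fix a node $p$ and consider the six lines $\Lambda_i=v_i(p)+\mathbb{R}t_{i,p}$ of possible velocities of the circles through $p$. If $i,j$ are in stressed contact at $p$, then $v_i(p)-v_j(p)\in\nu^\perp=\operatorname{span}(t_{i,p},t_{j,p})$ by \eqref{eq:dgap}, which says that $\Lambda_i$ and $\Lambda_j$ meet.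

\emph{Step 1: at each node the six lines have a common point $\xi_p$.} The hypotheses are $G$-invariant, so it suffices to treat $a_0$ and $N$.

At $a_0$, the lines $\Lambda_E$ and $\Lambda_{M_0}$ have directions $(0,1,0)$ and $(0,0,1)$ and meet (type 1) in a single point $\xi_{a_0}$. Both lie in the plane $P=\xi_{a_0}+\{x=0\}$. Each of the other four lines meets both (types 2 and 3). Its direction has a nonzero $x$-component, so it has only one point in $P$; this point lies on $\Lambda_E$ and on $\Lambda_{M_0}$, so it is $\xi_{a_0}$.

At $N$, every $\Lambda_{M_k}$ meets every $\Lambda_{U_l}$ (types 5 and 6), but we know nothing about two lines of the same family. Write points as (horizontal part, height), and put $\lambda=4\sqrt3$. Then $\Lambda_{M_k}=\{(y_k+\lambda za_k,z):z\in\mathbb{R}\}$ with $y_k\in\mathbb{R}^2$, and $\Lambda_{U_l}=\{(y,h_l):y\cdot a_l=\beta_l\}$ with $h_l,\beta_l\in\mathbb{R}$. The nine incidences read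
\[
y_k\cdot a_l+\lambda h_l\,a_k\cdot a_l=\beta_l\qquad\text{for all }k,l .
\]
Let $\{k,l,m\}=\{0,1,2\}$. Subtracting pairs of equations with the same right side gives
\[
(y_k-y_l)\cdot a_l=\tfrac32\lambda h_l,\qquad(y_k-y_l)\cdot a_k=-\tfrac32\lambda h_k,\qquad(y_k-y_l)\cdot a_m=0 .
\]
The left sides add up to zero because $a_0+a_1+a_2=0$, so $h_k=h_l$. After shifting the height coordinate we may assume that all $h_l=0$. Then $y_k-y_l$ is orthogonal to $a_l$ and $a_m$, so all $y_k$ equal some $y$, and $\beta_l=y\cdot a_l$. All six lines pass through $(y,0)$.

\emph{Step 2: $(\xi_p)$ lies in the kernel of $\Phi$.} For a node $p\in C_i$ the vector $\xi_p-V_i-\Omega_i\times(p-o_i)$ is a multiple of $t_{i,p}$, and $F_{i,p}$ is a multiple of $p-o_i$. Hence $F_{i,p}\cdot\xi_p=F_{i,p}\cdot V_i$, and the sum over $p$ vanishes by Lemma~\ref{lem:stress}.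

\emph{Step 3: from nodes back to circles.} By Lemma~\ref{lem:nodes}, $(\xi_p)$ is the restriction of an infinitesimal isometry. Subtract the induced tangent vector from $v$. Then $V_i+\Omega_i\times(p-o_i)\in\mathbb{R}t_{i,p}$ at the three nodes of each $C_i$. The product with $p-o_i$ gives $V_i\cdot(p-o_i)=0$; these three vectors span the direction of $\Pi_i$, so $V_i$ is parallel to $n_i$. The product with $n_i$ gives $n_i\cdot V_i+(n_i\times\Omega_i)\cdot(p-o_i)=0$. An affine function on $\Pi_i$ that vanishes at three non-collinear points is zero, and $n_i\times\Omega_i$ is parallel to $\Pi_i$; so $n_i\cdot V_i=0$ and $n_i\times\Omega_i=0$. Thus $V_i=0$ and $\Omega_i\parallel n_i$, and the tangent vector vanishes.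
\end{proof}

\section{Locking}\label{sec:lock}

It remains to build the barrier, the analogue of the circle $|x|=\frac12$ for the coin. The link is free to move as a rigid body, so the barrier has to be placed in a slice transverse to the action of the group $SE(3)$ of orientation-preserving isometries.

Let $Q^*\subset Q$ be the set of configurations in which $E$ is centered at $0$ in the plane $z=0$ and $o_{M_0}\in\{y=0,\ x>0\}$. It is a submanifold of dimension $50-5-1=44$ that contains $q_0$. Suppose that an infinitesimal isometry induces a vector tangent to $Q^*$ at $q_0$. It fixes the center and the plane of $E$, so it is a rotation about the $z$-axis. If it were nonzero, it would move $o_{M_0}=(\frac18,0,0)$ in the $y$-direction, out of $Q^*$. So it is zero. Hence the infinitesimal isometries embed in $T_{q_0}Q$ as a $6$-dimensional subspace $I$ with $I\cap T_{q_0}Q^*=0$, and counting dimensions,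
\begin{equation}\label{eq:split}
T_{q_0}Q=T_{q_0}Q^*\oplus I .
\end{equation}

In this section $\min_c$ is taken over the stressed contacts. Identify $T_{q_0}Q^*$ with $\mathbb{R}^{44}$. By Proposition~\ref{prop:rigid} and \eqref{eq:split}, $\min_cd\gamma_c(u,0)<0$ for $0\ne u\in\mathbb{R}^{44}$. This function is continuous and positively homogeneous, so by compactness of the unit sphere $\min_cd\gamma_c(u,0)\le-\beta|u|$ for some $\beta>0$. Let $\psi$ be a diffeomorphism from a neighborhood of $0$ in $\mathbb{R}^{44}$ onto an open neighborhood of $q_0$ in $Q^*$, with $\psi(0)=q_0$ and $d\psi_0$ the identity. By Taylor's theorem, $\min_c\gamma_c(\psi(u),r)\le-\beta|u|+K|u|^2$ for small $u$ and some constant $K$. For small $R_1>0$ this is at most $-\frac12\beta R_1$ on the sphere $|u|=R_1$, and by uniform continuity it stays negative there when $r$ is replaced by nearby radii. So we can fix $R_1>0$, and then $\varepsilon_1>0$, such that for $|u|\le R_1$ and $|\rho_i-r_i|\le\varepsilon_1$ (all $i$):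
\begin{enumerate}
\item[(A)] $(\psi(u),\rho)\in\mathcal{N}$, and $\min_c\gamma_c(\psi(u),\rho)<0$ whenever $|u|=R_1$;
\item[(B)] the disks of $E$ and $M_0$ intersect, and these two circles are at distance less than $1$.
\end{enumerate}
Property (B) holds near $(q_0,r)$ for the following reason. The planes of $E$ and $M_0$ are transverse, so the point of their intersection line nearest to the origin depends continuously on the configuration. At $q_0$ it is the origin, where $H_E=1$ and $H_{M_0}=\frac34$ are positive; and at $(q_0,r)$ the two circles touch.

\begin{proposition}\label{prop:lock}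
Let $(q(t),\rho(t))$, $t\in[0,1]$, be a motion of ten circles with $|\rho_i(t)-r_i|\le\varepsilon_1$ for all $i$ and $t$. Suppose that $q(0)=\psi(u_0)$ with $|u_0|<R_1$ and that $\gamma_c(q(0),\rho(0))>0$ for all stressed contacts. Then $q(t)\in SE(3)\cdot\psi(\{|u|<R_1\})$ for all $t$. In particular, at all times the disks of $E$ and $M_0$ intersect and these circles are at distance less than $1$, so the motion does not take the link apart.
\end{proposition}

\begin{proof}
We follow the motion in a frame attached to $E$ and $M_0$. Choose a continuous unit normal $n(t)$ of the plane of $E$ with $n(0)=e$. Whenever $o_{M_0}(t)$ is not on the axis of $E$, there is a unique $g(t)\in SE(3)$ that moves $o_E(t)$ to $0$, $n(t)$ to $e$, and $o_{M_0}(t)$ into $\{y=0,\ x>0\}$. It depends continuously on $t$, it satisfies $g(t)q(t)\in Q^*$, and $g(0)$ is the identity.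

Let $t^*$ be the supremum of those $t$ such that on $[0,t]$ the map $g$ is defined and $gq\in\psi(\{|u|<R_1\})$. On the compact set $\psi(\{|u|\le R_1\})\subset Q^*$ the distance of $o_{M_0}$ from the axis of $E$ is the $x$-coordinate of $o_{M_0}$, so it is bounded below by a positive constant. By continuity the same bound holds for $q(t^*)$. So $g$ is defined at and near $t^*$, and $g(t)q(t)=\psi(u(t))$ with $u$ continuous on $[0,t^*]$ and $|u(t^*)|\le R_1$. The functions $\gamma_c(\psi(u(t)),\rho(t))$ are continuous on $[0,t^*]$ and positive at $t=0$. They never vanish, by Lemma~\ref{lem:gap}, because the circles are disjoint. So the stressed gaps are positive at $t^*$, and (A) gives $|u(t^*)|<R_1$. Since $\psi(\{|u|<R_1\})$ is open in $Q^*$, the case $t^*<1$ would contradict the choice of $t^*$. Hence $t^*=1$, and the first claim holds on $[0,1]$. The second follows from (B). Finally, a closed ball that contains a circle contains its disk, so $E$ and $M_0$ never lie in disjoint balls.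
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $\mathcal{L}_\tau$ with $\tau>0$ small. It is a pairwise unlinked link by Lemma~\ref{lem:unlinked}. Its centers and planes are $q_0=\psi(0)$, its radii satisfy $|\rho_i(\tau)-r_i|\le\varepsilon_1$, and its gaps are positive by Lemma~\ref{lem:open}. By Proposition~\ref{prop:lock}, no motion with radii within $\varepsilon_1$ of the $r_i$ takes it apart; this includes all motions with constant radii. As $\tau\to0$, nine radii tend to $\frac78$ and one to $1$.
\end{proof}

Some bound on the radii is necessary in the last sentence of Theorem~\ref{thm:main}, since the links $\mathcal{L}_\tau$ do come apart when the circles may shrink freely. The constants $R_1$ and $\varepsilon_1$ come from a compactness argument and are not explicit.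

\section{Two radii, and more components}\label{sec:tworadii}

The ten radii of $\mathcal{L}_\tau$ are all different. To keep nine of them equal to $\frac78$ we may change only the radius of $E$. This alone does nothing for the contacts among the other nine circles, so the circles have to be displaced as well. The tool that produces such a displacement is \emph{Gordan's theorem}: for linear functionals $\ell_1,\dots,\ell_m$ on a finite-dimensional real vector space $W$, either there is $w\in W$ with $\ell_c(w)>0$ for all $c$, or there are $y_c\ge0$, not all zero, with $\sum_cy_c\ell_c=0$. (If $0$ is not in the convex hull of the $\ell_c$, identify $W$ with its dual by an inner product and take for $w$ the point of the hull nearest to $0$.) So we have to exclude a nonnegative stress that does no work when $E$ grows. All $75$ contacts enter now, because all of them have to be opened.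

\begin{lemma}\label{lem:gordan}
There is a variation $w_0=(v,\dot\rho)$ with $v\in T_{q_0}Q^*$ and $\dot\rho_i=0$ for $i\ne E$ such that $d\gamma_c(w_0)>0$ for all $75$ contacts. It satisfies $\dot\rho_E>0$.
\end{lemma}

\begin{proof}
Let $W$ be the space of variations with $\dot\rho_i=0$ for $i\ne E$. Suppose that no element of $W$ makes all $d\gamma_c$ positive. Then there are $y_c\ge0$, not all zero, such that $\sum_cy_c\,d\gamma_c$ vanishes on $W$. Let $F'_{i,p}$ be the forces for the weights $y_c$, as in \eqref{eq:virtual}. Vanishing for all $V_i,\Omega_i$ and Lemma~\ref{lem:load} show that on each circle the forces $F'_{i,p}$ come from the one-dimensional space of relations, which is spanned by the nonzero triple $(\alpha_{i,p})_p$ of Lemma~\ref{lem:stress}. So $F'_{i,p}=\mu_iF_{i,p}$ with $\mu\in\mathbb{R}^{10}$.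

The node equations $\sum_i\mu_iF_{i,p}=0$ say exactly that $\mu$ is orthogonal to the image of $\Phi$. By Lemma~\ref{lem:nodes} the kernel of $\Phi$ has dimension at most $6$, so the image has dimension at least $9$, and its orthogonal complement has dimension at most $1$. This complement contains $(1,\dots,1)$, because $\sum_iF_{i,p}=0$. Hence all $\mu_i$ equal one number $\mu_0$. The coefficient of $\dot\rho_E$ in \eqref{eq:virtual} is then $\frac{147}2\mu_0$, and it vanishes, so $\mu_0=0$. Thus all $F'_{i,p}$ are zero, and $\sum_cy_c\,d\gamma_c$ vanishes on all variations, not only on $W$. On the variation $w_1$ of Lemma~\ref{lem:open} it is positive, a contradiction.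

So there is $w_0\in W$ with all $d\gamma_c(w_0)>0$. By \eqref{eq:split} and Lemma~\ref{lem:gap} we can add an infinitesimal isometry to get $v\in T_{q_0}Q^*$. Finally, \eqref{eq:work} gives $\frac{147}2\dot\rho_E=\sum_c\omega_c\,d\gamma_c(w_0)>0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:radii}(b)]
Positive gaps give disjoint circles, but we also need them unlinked. For this we connect the new configuration to $\mathcal{L}_\varepsilon$ through disjoint circles, using that the variations with all $d\gamma_c>0$ form a convex set.

For $\theta\in[0,1]$ let $w_\theta=(1-\theta)w_0+\theta w_1=(v_\theta,\delta_\theta)$, so that $v_0=v$ and $v_1=0$, and let $\beta_0=\min_{c,\theta}d\gamma_c(w_\theta)>0$. For small $\varepsilon>0$ consider the path with two parts: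
\begin{itemize}
\item $(\psi(\varepsilon v_\theta),\,r+\varepsilon\delta_\theta)$ for $\theta\in[0,1]$, which ends at $(q_0,\,r+\varepsilon\rho'(0))$;
\item $(q_0,\rho)$ with $\rho$ on the segment from $r+\varepsilon\rho'(0)$ to $\rho(\varepsilon)$; all these $\rho$ have the form $r+\varepsilon\rho'(0)+O(\varepsilon^2)$.
\end{itemize}
By Taylor's theorem each gap is $\varepsilon\,d\gamma_c(w_\theta)+O(\varepsilon^2)$ on the first part and $\varepsilon\,d\gamma_c(w_1)+O(\varepsilon^2)$ on the second, with error terms uniform along the path. So all $75$ gaps are at least $\varepsilon(\beta_0-K'\varepsilon)$ for a constant $K'$. For small $\varepsilon$ the path lies in $\mathcal{N}$ and all gaps are positive on it, so by Lemma~\ref{lem:gap} it is a piecewise smooth motion. It ends at $\mathcal{L}_\varepsilon$, which is pairwise unlinked by Lemma~\ref{lem:unlinked}; hence so is its starting point $(\psi(\varepsilon v),\,r+\varepsilon\dot\rho)$. There nine radii are $\frac78$ and the tenth is $1+\varepsilon\dot\rho_E$. For small $\varepsilon$, Proposition~\ref{prop:lock} applies with $u_0=\varepsilon v$, so this link is locked, and it stays trapped under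 variations of the radii within $\varepsilon_1$ of the $r_i$, as in Theorem~\ref{thm:main}. Scaling by $\frac87$ gives nine circles of radius $1$ and one of radius $R=\frac87(1+\varepsilon\dot\rho_E)>\frac87$, and $R\to\frac87$ as $\varepsilon\to0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:radii}(c)]
Take a locked link of ten circles and a ball $B$ containing it. Add $k-10$ circles in pairwise disjoint balls that are also disjoint from $B$. Two circles in disjoint balls are unlinked, so the new link is pairwise unlinked. A motion with constant radii that took it apart would, restricted to the ten original circles, take these apart.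
\end{proof}

\begin{thebibliography}{1}

\bibitem{AZ}
Martin Aigner and G\"unter M. Ziegler, \emph{Proofs from THE BOOK},
\texttt{http://ndl.ethernet.edu.et/bitstream/123456789/62473/1/51.pdf}.

\end{thebibliography}
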